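\title{The Hanson--Toft conjecture fails for $(K_3,K_k)$ with $k$ large}

\begin{abstract}
A graph is $(K_3,K_k)$-saturated if its edges can be colored red and blue with no red triangle and no blue $K_k$, but this becomes impossible as soon as any edge is added. The Hanson--Toft conjecture predicts that the minimum number of edges of such a graph on $n$ vertices is $(R(3,k)-2)n-O_k(1)$, where $R(3,k)$ is the Ramsey number. We disprove this for all large $k$ and all $n\ge n_0(k)$: the minimum lies between $(k-\frac32)n$ and $1600kn$. The construction makes the coloring of a small set of vertices rigid, so that this set forbids every edge between the vertices attached to it.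
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $t\ge2$ and let $H_1,\dots,H_t$ be graphs with at least one edge. An edge-coloring of a graph $G$ with colors $1,\dots,t$ is \emph{good} if for no $i$ the edges of color $i$ contain a copy of $H_i$. We call $G$ \emph{good} if it has a good coloring and \emph{bad} otherwise; subgraphs of good graphs are good. A graph $G$ is \emph{$(H_1,\dots,H_t)$-saturated} if it is good and $G+e$ is bad for every non-edge $e$. The saturated graphs on $n$ vertices are thus the edge-maximal good graphs, and they exist because the empty graph is good. We write $\mathrm{rsat}(n;H_1,\dots,H_t)$ for the minimum number of edges of such a graph. It measures how cheaply a graph can be brought to the point where every further edge destroys all of its good colorings at once.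

Let the forbidden graphs be cliques $K_{c_1},\dots,K_{c_t}$ with all $c_i\ge3$, and let $R=R(c_1,\dots,c_t)$ be the Ramsey number, the least integer such that $K_R$ is bad. For $n<R$ the graph $K_n$ is good, so it is the only saturated graph on $n$ vertices. For $n\ge R$ take a clique $K_{R-2}$ and $n-R+2$ further, pairwise nonadjacent \emph{outer} vertices, each joined to all of $K_{R-2}$. This graph is good: fix a good coloring of $K_{R-1}$ and a vertex $v$ of it, and color the edges at each outer vertex like those at $v$; a clique contains at most one outer vertex, so it has the same colors as some clique of $K_{R-1}$. Every non-edge joins two outer vertices and completes a $K_R$. So the graph is saturated. The Hanson--Toft conjecture, which we take from \cite{talk}, asserts that no saturated graph has fewer edges: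
\begin{equation}\label{eq:HT}
\mathrm{rsat}(n;K_{c_1},\dots,K_{c_t})=
\begin{cases}
\binom n2, & n<R,\\[2pt]
\binom{R-2}{2}+(R-2)(n-R+2), & n\ge R.
\end{cases}
\end{equation}
For $n\ge R$ the right-hand side equals $(R-2)n-\binom{R-1}{2}$. For two triangles, $R(3,3)=6$ and the prediction is $4n-10$; Chen, Ferrara, Gould, Magnant and Schmitt \cite{CFGMS} proved that $\mathrm{rsat}(n;K_3,K_3)=4n-10$ for $n\ge56$.

The guess \eqref{eq:HT} is natural because completing a $K_R$ is the most visible way for a new edge to make a graph bad. If it were the only way, then in a saturated graph on $n\ge R$ vertices any two nonadjacent vertices would have $R-2$ common neighbors, all degrees would be at least $R-2$, and there would be at least $(R-2)n/2$ edges: the conjecture would be correct up to a factor $2$. A graph with far fewer edges must therefore become bad without containing $K_R$. We construct such graphs.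

From now on $t=2$, the colors are \emph{red} and \emph{blue}, and \emph{good} means that there is no red $K_3$ and no blue $K_k$.

\begin{theorem}\label{thm:disproof}
There is $k_0$ such that for every $k\ge k_0$ there is a constant $C_k$ with
\[
\mathrm{rsat}(n;K_3,K_k)\le 40k^{5/3}\,n+C_k\qquad\text{for all large }n,
\]
and for $k\ge k_0$ and $n\ge n_0(k)$ this bound is smaller than the value in \eqref{eq:HT}. In particular, the Hanson--Toft conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:order}
For all large $k$ and all $n\ge n_0(k)$,
\[
\Big(k-\frac32\Big)n\ \le\ \mathrm{rsat}(n;K_3,K_k)\ \le\ 1600\,k\,n .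
\]
\end{theorem}

So the true slope in $n$ is $\Theta(k)$, while the conjectured slope $R(3,k)-2$ is larger by a factor that tends to infinity with $k$. Small $k$ and $t\ge3$ colors are not treated here.

Both upper bounds come from one reduction. Section~\ref{sec:locks} shows that it suffices to find one good graph with a vertex $v$ of small degree that can be cloned, and that $3k-5$ neighbors would do if their edges had prescribed colors. Section~\ref{sec:gadgets} prescribes the colors by means of auxiliary graphs called gadgets. The two theorems differ only in the gadget: a short algebraic one in Section~\ref{sec:first}, a recursive one in Section~\ref{sec:second}. Both are assembled by the overlay construction of Section~\ref{sec:overlay}. The lower bound is proved in Section~\ref{sec:lower}.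

\section{Ramsey numbers and probabilistic tools}\label{sec:prelim}

We write $[m]=\{1,\dots,m\}$, $N(v)$ for the neighborhood of a vertex $v$, and $\log$ for the natural logarithm. A \emph{clique} is a set of pairwise adjacent vertices, and it is \emph{blue} if all its edges are blue; single vertices are blue cliques. The number $R(3,m)$ is the least integer $R$ such that every red-blue coloring of $K_R$ has a red triangle or a blue $K_m$. One observation is used throughout.

\medskip
\noindent\textbf{(R)} \emph{In a coloring without red triangles, no red edge joins two red neighbors of a vertex $u$. Hence every clique inside the red neighborhood of $u$ is blue.}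

\begin{lemma}\label{lem:ramsey}
Let $m\ge2$.
\begin{enumerate}
\item[(a)] \textup{(Erd\H{o}s--Szekeres)} $R(3,m)\le\binom{m+1}{2}$.
\item[(b)] $R(3,m)\ge 2m-1$.
\item[(c)] $R(3,m)<R(3,m+1)$. Thus, for $\rho=R(3,m)$, every coloring of $K_\rho$ without red triangles has a blue $K_m$, and some coloring of $K_\rho$ has no red triangle and no blue $K_{m+1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $R(3,2)=3$. For $m\ge3$, color $K_{m+R(3,m-1)}$ without red triangles and fix a vertex $u$. Either $u$ has $m$ red neighbors, which form a blue $K_m$ by (R), or it has $R(3,m-1)$ blue neighbors, among which there is a blue $K_{m-1}$; together with $u$ this is a blue $K_m$. So $R(3,m)\le m+R(3,m-1)$, and $3+3+4+\dots+m=\binom{m+1}{2}$.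

(b) Split $2m-2$ vertices into two halves and color red between them and blue inside.

(c) Take a coloring of $K_{\rho-1}$ with no red triangle and no blue $K_m$, and add a vertex joined in blue to everything.
\end{proof}

For Theorem~\ref{thm:disproof} we compare with the bound of Erd\H{o}s \cite{Erdos}: there is a constant $c>0$ with
\begin{equation}\label{eq:erdos}
R(3,k)\ge ck^2/(\log k)^2 .
\end{equation}
To contradict \eqref{eq:HT} with Theorem~\ref{thm:order}, any superlinear lower bound suffices, and the following one has a short proof. We use \emph{Markov's inequality}, $\Pr(X\ge\lambda\,\mathrm{E}X)\le1/\lambda$ for a nonnegative random variable $X$ with $\mathrm{E}X>0$, and later the \emph{Chernoff bound}, $\Pr(X\le\mu/2)\le e^{-\mu/8}$ for a binomial random variable $X$ with mean $\mu$.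

\begin{lemma}\label{lem:easyramsey}
For all large $k$ we have $R(3,k)>M/2$, where $M=\lfloor(k/(8\log k))^{3/2}\rfloor$.
\end{lemma}

\begin{proof}
Take a random graph on $M$ vertices with edge probability $\pi=M^{-2/3}\ge 8\log k/k$. The expected number of triangles is at most $M^3\pi^3/6=M/6$, so there are more than $M/2$ triangles with probability at most $1/3$. Since $M\le k^{3/2}$ and $\pi(k-1)/2\ge3\log k$ for $k\ge4$, the expected number of independent $k$-sets is at most
\[
M^ke^{-\pi k(k-1)/2}\le\exp\big(k(\tfrac32\log k-3\log k)\big)<\tfrac14 .
\]
So some outcome has at most $M/2$ triangles and no independent $k$-set. Deleting a vertex from each triangle leaves a triangle-free graph on at least $M/2$ vertices without an independent $k$-set. Color its edges red and its non-edges blue.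
\end{proof}

\section{The lower bound: every degree is at least $2k-3$}\label{sec:lower}

How many neighbors does a vertex $v$ need before a new edge $vx$ can be fatal? We may keep a good coloring on $G-v$ and recolor the edges at $v$ freely. The red neighbors of $v$ must span no red edge, and the blue neighbors must contain no blue $K_{k-1}$. A maximal red matching serves both purposes: the uncovered vertices span no red edge, and among the covered ones each matching edge can contribute only one vertex to a blue clique.

\begin{proposition}\label{prop:lower}
Let $k\ge 3$, $n\ge R(3,k)$, and let $G$ be $(K_3,K_k)$-saturated on $n$ vertices. Then all degrees of $G$ are at least $2k-3$, and so $e(G)\ge(k-\frac32)n$.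
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:ramsey}(b), $n\ge2k-1$, so a vertex adjacent to all others has degree at least $2k-2$; this is the only use of the hypothesis on $n$. Let $vx$ be a non-edge and suppose that $\deg v\le2k-4$. Fix a good coloring of $G$ and keep it on $G-v$. Let $N'=N(v)\cup\{x\}$, so $|N'|\le2k-3$. Take a maximal matching of red edges inside $N'$. It has $f\le k-2$ edges; let $Z$ be the set of vertices it covers. In $G+vx$ color the edges from $v$ to $Z$ blue and those from $v$ to $N'\setminus Z$ red. By maximality no red edge lies in $N'\setminus Z$, so there is no red triangle at $v$. A blue clique in $Z$ contains at most one end of each matching edge, so it has at most $k-2$ vertices, and there is no blue $K_k$ at $v$. Hence $G+vx$ is good, a contradiction.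
\end{proof}

\section{Clones and locks}\label{sec:locks}

\subsection*{Cloning a vertex}
In the construction behind \eqref{eq:HT}, almost all vertices are copies of one vertex $v$ of $K_{R-1}$, and the slope is the degree of $v$. The same can be done with any good graph, provided that the copies cannot receive further edges.

\begin{lemma}\label{lem:clone}
Let $G_0$ be a good graph and $v\in V(G_0)$. Suppose that
\begin{enumerate}
\item[(i)] $G_0+vx$ is bad for every vertex $x\notin N(v)\cup\{v\}$;
\item[(ii)] the graph obtained from $G_0$ by adding a new vertex $v'$ adjacent exactly to $N(v)\cup\{v\}$ is bad.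
\end{enumerate}
Then $\mathrm{rsat}(n;K_3,K_k)\le \deg(v)\,n+|V(G_0)|^2$ for all $n\ge|V(G_0)|$.
\end{lemma}

\begin{proof}
Add $n-|V(G_0)|$ new vertices with neighborhood $N(v)$, and let $I$ be the independent set consisting of $v$ and these clones. Fix a good coloring of $G_0$ and color the edges at each clone like those at $v$. A clique contains at most one vertex of $I$, and replacing that vertex by $v$ gives a clique of $G_0$ with the same colors. So the new graph is good. Let $G'$ be an edge-maximal good graph on the same vertex set containing it; $G'$ is saturated.

If $G'$ had an edge $v_1v_2$ inside $I$, it would contain the bad graph of (ii) on $(V(G_0)\setminus\{v\})\cup\{v_1,v_2\}$, with $v_1,v_2$ in the roles of $v,v'$. If $G'$ had an edge $v_1x$ with $v_1\in I$ and $x\in V(G_0)\setminus(N(v)\cup\{v\})$, it would contain a copy of the bad graph $G_0+vx$, with $v_1$ in the role of $v$. Neither is possible, so every edge of $G'$ joins $I$ to $N(v)$ or lies in $V(G_0)\setminus\{v\}$. Hence $e(G')\le\deg(v)|I|+\binom{|V(G_0)|-1}{2}$, and $|I|\le n$.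
\end{proof}

For $G_0=K_{R-1}$ condition (i) is vacuous and (ii) says that $K_R$ is bad. In general (ii) keeps the clones independent and (i) keeps their neighborhoods from growing. The size of $G_0$ enters only the additive constant. So $G_0$ may be enormous, and the only quantity to minimize is $\deg v$.

\subsection*{The main idea for $k=3$}
Condition (ii) asks for a set $N(v)$ such that two vertices attached to it cannot be adjacent. Suppose for a moment that we may prescribe the colors of the edges inside this set. Let $k=3$, and take four vertices $r,x,y,z$ with $xy$ and $rz$ red and $rx$, $ry$ blue. Let $u$ be adjacent to all four. If $ur$ were blue, then $ux$ and $uy$ could not be blue, because of the triangles $urx$ and $ury$; both would be red, and $uxy$ would be a red triangle. So $ur$ is red, and then $uz$ is blue because $rz$ is red. A good coloring does exist: $ur$ red and $ux,uy,uz$ blue. Now let $u,u'$ both be adjacent to $r,x,y,z$. An edge $uu'$ cannot be red because of $r$ and cannot be blue because of $z$. Four vertices with prescribed colors forbid every edge among the vertices attached to them.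

For $k=3$ this gains nothing, since $4=R(3,3)-2$. But the general version has $3k-5$ vertices, which is close to the bound $2k-3$ of Proposition~\ref{prop:lower} and far below $R(3,k)-2$.

\begin{definition}\label{def:lock}
A \emph{lock} is the edge-colored graph on the vertices $r$ and $x_\ell,y_\ell,z_\ell$ $(\ell\in[k-2])$ with red edges $x_\ell y_\ell$ and $rz_\ell$, and with blue edges $rx_\ell$, $ry_\ell$, $z_\ell z_{\ell'}$ and all four edges between $\{x_\ell,y_\ell\}$ and $\{x_{\ell'},y_{\ell'}\}$, for $\ell\ne\ell'$.
\end{definition}

\begin{lemma}\label{lem:lock}
Let a graph $G$ have a good coloring in which some subgraph $L$ is a lock. If $u\ne u'$ are vertices outside $L$, both adjacent to every vertex of $L$, then $uu'$ is not an edge of $G$.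
\end{lemma}

\begin{proof}
Suppose that $ur$ is blue. For each $\ell$ the edge $x_\ell y_\ell$ is red, so $ut_\ell$ is blue for some $t_\ell\in\{x_\ell,y_\ell\}$. Then $\{u,r,t_1,\dots,t_{k-2}\}$ is a blue $K_k$. So $ur$ is red, and since $rz_\ell$ is red, $uz_\ell$ is blue for all $\ell$. The same holds for $u'$. A red edge $uu'$ would form a red triangle with $r$, and a blue edge $uu'$ would form a blue $K_k$ with $z_1,\dots,z_{k-2}$.
\end{proof}

Two difficulties remain. First, the colors of a lock are not given to us; they must be forced, in every good coloring, by auxiliary vertices that are not adjacent to $v$. Second, these auxiliary vertices $u$ are then subject to condition (i), so each of them has to be attached to a lock inside $N(v)$. One lock will not do, because vertices attached to the same lock are pairwise nonadjacent, and the auxiliary graph needs edges in order to force anything. We need many locks, and to keep $N(v)$ small they must overlap.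

\section{Gadgets and the reduction}\label{sec:gadgets}

To obtain many locks on few vertices, provide $s$ alternatives $r_1,\dots,r_s$ for the vertex $r$ and, for each $\ell$, $p_\ell$ alternatives $(x_{\ell,i},y_{\ell,i},z_{\ell,i})$ for the triple with index $\ell$. This gives $s\prod_\ell p_\ell$ locks on $s+3\sum_\ell p_\ell$ vertices. An auxiliary vertex $u$ selects its lock by a \emph{class} $\kappa(u)\in[s]$ and a \emph{vector} $(\theta_1(u),\dots,\theta_{k-2}(u))$ with $\theta_\ell(u)\in[p_\ell]$. The overlaps restrict the edges among auxiliary vertices. Two vertices of the same class are red to the same $r_j$, so they cannot be joined in red. A blue clique $U$ on which $c$ coordinates are constant is blue to $c$ common vertices $z_{\ell,i}$, which form a blue clique, so $|U|+c\le k-1$ is necessary. These are (G1) and (G2) below.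

As for forcing, an edge whose ends have a common red neighbor is blue. So it is enough to force red edges, provided that we supply such common neighbors. This is (G3).

\begin{definition}\label{def:gadget}
Let $s,p_1,\dots,p_{k-2}\ge1$. A \emph{$(k;s;p_1,\dots,p_{k-2})$-gadget} is a finite edge-colored graph $\Gamma$ with maps $\kappa:V(\Gamma)\to[s]$ and $\theta_\ell:V(\Gamma)\to[p_\ell]$ $(\ell\in[k-2])$ such that the following hold, where $c(U)$ is the number of $\ell$ for which $\theta_\ell$ is constant on $U$.
\begin{enumerate}
\item[(G1)] There is no red triangle, and $\kappa(u)\ne\kappa(u')$ for each red edge $uu'$.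
\item[(G2)] Every nonempty blue clique $U$ satisfies $|U|\le k-2$ and $|U|+c(U)\le k-1$.
\item[(G3)] Let $\{a,b\}\vee\Gamma$ be the uncolored graph $\Gamma$ together with two adjacent vertices $a,b$, both joined to all of $\Gamma$. In every good coloring of $\{a,b\}\vee\Gamma$ the edge $ab$ is red.
\end{enumerate}
Any set of $p_\ell$ values may replace $[p_\ell]$.
\end{definition}

Conditions (G1) and (G2) concern one given coloring, and (G3) concerns all colorings. The bound $|U|\le k-2$ leaves room for $a$ or $b$, which will be blue to all of $\Gamma$. For $|U|=1$ we have $|U|+c(U)=k-1$, so (G2) needs to be verified only for $|U|\ge2$.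

\begin{proposition}\label{prop:reduction}
Let $k\ge4$. If a $(k;s;p_1,\dots,p_{k-2})$-gadget $\Gamma$ exists, then for all large $n$
\[
\mathrm{rsat}(n;K_3,K_k)\le D\,n+C,\qquad D=2\Big(3\sum_{\ell}p_\ell+s+k\Big),
\]
where $C$ depends only on the gadget.
\end{proposition}

\begin{proof}
We build a graph $G_0$ with a vertex $v$ of degree $D$ and apply Lemma~\ref{lem:clone}.

\medskip
\noindent\emph{Blocks.} A \emph{block} has the vertices $x_{\ell,i},y_{\ell,i},z_{\ell,i}$ $(\ell\in[k-2],\ i\in[p_\ell])$, the vertices $r_1,\dots,r_s$, and a vertex $h_A$ for each of the sets $A=[k-2],\emptyset,\{1\},\dots,\{k-2\}$. These are $k$ distinct sets because $k\ge4$, so a block has $D/2$ vertices. Its edges and their \emph{intended} colors are the following, for all indices and all $\ell\ne\ell'$.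
\begin{itemize}
\item Red: $x_{\ell,i}y_{\ell,i}$; $r_jz_{\ell,i}$; $h_Ar_j$; $h_Ax_{\ell,i}$ if $\ell\in A$; $h_Ay_{\ell,i}$ if $\ell\notin A$.
\item Blue: all edges between $\{x_{\ell,i},y_{\ell,i}\}$ and $\{x_{\ell',i'},y_{\ell',i'}\}$; $r_jx_{\ell,i}$; $r_jy_{\ell,i}$; $z_{\ell,i}z_{\ell',i'}$.
\end{itemize}
For all $j$ and $i_1,\dots,i_{k-2}$, the vertices $r_j$ and $x_{\ell,i_\ell},y_{\ell,i_\ell},z_{\ell,i_\ell}$ $(\ell\in[k-2])$ with the intended colors form a lock $L(j;i_1,\dots,i_{k-2})$. The vertices $h_A$ are there so that \emph{the ends of every blue edge of the block have a common red neighbor}: it is $h_{[k-2]}$ for $x_{\ell,i}x_{\ell',i'}$ and $r_jx_{\ell,i}$; $h_\emptyset$ for $y_{\ell,i}y_{\ell',i'}$ and $r_jy_{\ell,i}$; $h_{\{\ell\}}$ for $x_{\ell,i}y_{\ell',i'}$; and $r_1$ for $z_{\ell,i}z_{\ell',i'}$. A single vertex red to all $x$'s and all $y$'s would form red triangles with the edges $x_{\ell,i}y_{\ell,i}$; this is why $k$ vertices $h_A$ are used.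

\medskip
\noindent\emph{The graph $G_0$} (Figure~\ref{fig:G0}). Take two disjoint blocks $B_1,B_2$ with no edges between them, and a vertex $v$ with $N(v)=B_1\cup B_2$. For every intended red edge $ab$ of either block, add a new copy $\Gamma_{ab}$ of the gadget and join it completely to $a$ and $b$. The block containing $ab$ is the \emph{home block} of $\Gamma_{ab}$, and the other one is its \emph{lock block}. Join each $u\in\Gamma_{ab}$ to all vertices of the lock
\[
L(u)=L\big(\kappa(u);\theta_1(u),\dots,\theta_{k-2}(u)\big)
\]
in its lock block. There are no other edges. Let $W$ be the union of all $\Gamma_{ab}$.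

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (0,0) rectangle (3.6,1.6);
\draw (5.4,0) rectangle (9,1.6);
\node at (0.45,1.25) {$B_1$};
\node at (8.55,1.25) {$B_2$};
\fill (4.5,2.9) circle (2pt) node[above] {$v$};
\draw[gray] (0,1.6)--(4.5,2.9)--(3.6,1.6) (5.4,1.6)--(4.5,2.9)--(9,1.6);
\draw[red,very thick] (1.3,0.5)--(2.5,0.5);
\fill (1.3,0.5) circle (2pt) node[above] {$a$};
\fill (2.5,0.5) circle (2pt) node[above] {$b$};
\draw (3,-1.5) ellipse (1.5 and 0.6);
\node at (2.5,-1.55) {$\Gamma_{ab}$};
\draw[blue,dashed] (1.3,0.5)--(1.9,-1.09) (1.3,0.5)--(3,-0.9) (2.5,0.5)--(1.9,-1.09) (2.5,0.5)--(3,-0.9);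
\fill (3.8,-1.5) circle (2pt) node[left] {$u$};
\draw (7,0.7) ellipse (0.9 and 0.4);
\node at (7,0.7) {$L(u)$};
\draw (6.1,0.7)--(3.8,-1.5)--(7.3,0.32);
\end{tikzpicture}
\caption{The graph $G_0$. The vertex $v$ is joined to two blocks $B_1,B_2$ with no edges between them. Each red edge $ab$ of $B_1$ is forced by its own gadget $\Gamma_{ab}$, and each vertex $u$ of $\Gamma_{ab}$ is joined to a lock $L(u)$ in $B_2$, which forbids the edge $uv$. The same holds with $B_1$ and $B_2$ exchanged.}
\label{fig:G0}
\end{figure}

\medskip
\noindent\emph{$G_0$ is good.} Color the blocks as intended and the gadgets as given. Color $v$ red to all $r_j$ of both blocks and blue to its other neighbors. Color each $u\in\Gamma_{ab}$ blue to $a$ and $b$, red to the vertex $r_{\kappa(u)}$ of $L(u)$, and blue to the rest of $L(u)$.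

There is no red triangle. The red neighbors of $v$ are the $r_j$, which are pairwise nonadjacent. A vertex $u\in W$ has exactly one red neighbor outside $W$, namely $r_{\kappa(u)}$ in its lock block, so no red triangle has exactly one vertex in $W$. If a red triangle has exactly two vertices $u,u'$ in $W$, they lie in one gadget and the third vertex is $r_{\kappa(u)}=r_{\kappa(u')}$, contrary to (G1). A red triangle in $W$ lies in one gadget, contrary to (G1). What remains is a red triangle in a block. The red neighbors of $h_A$ in the block are the $r_j$, the $x_{\ell,i}$ with $\ell\in A$ and the $y_{\ell,i}$ with $\ell\notin A$; no red edge joins two of them, since a red edge $x_{\ell,i}y_{\ell,i}$ would need $\ell\in A$ and $\ell\notin A$. The red edges avoiding all $h_A$ are the edges $x_{\ell,i}y_{\ell,i}$ and $r_jz_{\ell,i}$, and they form a bipartite graph.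

There is no blue $K_k$. In a block, two of the vertices $x,y$ with the same index $\ell$ are nonadjacent or joined in red, two vertices $z$ with the same index $\ell$ are nonadjacent, and no $z$ is adjacent to an $x$ or a $y$. So a blue clique among the $x,y,z$ of a block has at most one vertex for each $\ell$. Let $Q$ be a nonempty blue clique of $G_0$; its part in $B_1\cup B_2$ lies in one block.
\begin{itemize}
\item Let $v\in Q$. Then $Q\setminus\{v\}$ consists of vertices $x,y,z,h$ of one block. The $h_A$ have no blue edges in the block, so $Q\setminus\{v\}$ is a single $h_A$ or has at most one vertex for each $\ell$. Thus $|Q|\le1+(k-2)$.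
\item Let $Q$ lie in a block. It contains at most one $r_j$, and it contains an $h_A$ only if $|Q|=1$. Thus $|Q|\le1+(k-2)$.
\item Let $U=Q\cap W\ne\emptyset$. Then $v\notin Q$ and $U\subseteq\Gamma_{ab}$ for one edge $ab$. If $Q\setminus U$ lies in the home block, it is a subset of $\{a,b\}$ with at most one element, as $ab$ is red; so $|Q|\le|U|+1\le k-1$ by the first bound in (G2). If $Q\setminus U$ lies in the lock block, it consists of vertices $x,y,z$, at most one for each $\ell$, and a vertex with indices $(\ell,i)$ is adjacent to all of $U$ only if $\theta_\ell=i$ on $U$. So $|Q|\le|U|+c(U)\le k-1$ by the second bound in (G2).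
\end{itemize}

\medskip
\noindent\emph{The blocks are rigid.} Consider a good coloring of any graph containing $G_0$. For each intended red edge $ab$ it restricts to a good coloring of $\{a,b\}\vee\Gamma_{ab}$, so $ab$ is red by (G3). Each intended blue edge then has a common red neighbor of its ends, so it is blue. Hence all $L(j;i_1,\dots,i_{k-2})$ in both blocks are locks in this coloring.

\medskip
\noindent\emph{Conditions (i) and (ii).} The non-neighbors of $v$ are the vertices $u\in W$. Both $u$ and $v$ lie outside $L(u)$ and are adjacent to all of it, so by Lemma~\ref{lem:lock} the graph $G_0+uv$ has no good coloring. In the graph of (ii), the adjacent vertices $v,v'$ are both joined to all of the lock $L(1;1,\dots,1)$ of $B_1$, so this graph is bad by the same lemma. Lemma~\ref{lem:clone} gives the proposition with $C=|V(G_0)|^2$.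
\end{proof}

\begin{remark}
The second block keeps the two attachments of a gadget vertex apart. If the lock of $u\in\Gamma_{ab}$ lay in the home block and $a=r_j$, then the blue edge $ur_j$ would complete the blue clique $\{u,r_j,x_{1,\theta_1(u)},\dots,x_{k-2,\theta_{k-2}(u)}\}$ on $k$ vertices.
\end{remark}

\section{Overlays}\label{sec:overlay}

To prove (G3) one shows that $ab$ cannot be blue, by finding a blue $K_{k-2}$ in the common blue neighborhood of $a$ and $b$. An adversary chooses the colors of the edges from $a$ and $b$ to $\Gamma$, so $\Gamma$ must be robust: every large vertex set must contain a prescribed structure, a $K_k$ if the set is red to $a$ or to $b$, a graph forcing a blue $K_{k-2}$ if the set is blue to both. At the same time (G1) and (G2) require control of all cliques of $\Gamma$. Both are achieved by scattering many copies of small template graphs so sparsely that no clique uses two copies.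

\begin{lemma}\label{lem:hyper}
Let $P$ be a finite set, $(S_\alpha)_{\alpha\in\mathcal A}$ a finite indexed family of subsets of $P$ with $|S_\alpha|\ge2$, and $0<\eta<1$. For all large $N$ there are disjoint sets $\Pi_\pi$ $(\pi\in P)$ of size $N$, called parts, and a set $\mathcal E$ of hyperedges $(\alpha,E)$, where $E$ has exactly one vertex in each $\Pi_\pi$ with $\pi\in S_\alpha$ and no other vertices, such that
\begin{enumerate}
\item[(O1)] distinct hyperedges share at most one vertex;
\item[(O2)] there are no three distinct hyperedges $E_1,E_2,E_3$ and distinct vertices $u_1\in E_1\cap E_2$, $u_2\in E_2\cap E_3$, $u_3\in E_1\cap E_3$;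
\item[(O3)] for each $\alpha$ and all $\Pi'_\pi\subseteq\Pi_\pi$ with $|\Pi'_\pi|\ge\eta N$ $(\pi\in S_\alpha)$ there is $(\alpha,E)\in\mathcal E$ with $E\subseteq\bigcup_{\pi\in S_\alpha}\Pi'_\pi$.
\end{enumerate}
\end{lemma}

\begin{proof}
Choose each possible hyperedge $(\alpha,E)$ independently with probability $N^{5/4-|S_\alpha|}$, which is at most $1$ because $|S_\alpha|\ge2$. Implied constants below depend only on the family $(S_\alpha)$.

Fix indices $\alpha,\alpha'$. A pair of distinct hyperedges sharing two vertices is determined by $E$, two of its vertices, and the remaining vertices of $E'$, so there are $O(N^{|S_\alpha|+|S_{\alpha'}|-2})$ such pairs. Each is present with probability $N^{5/2-|S_\alpha|-|S_{\alpha'}|}$, so the expected number of violations of (O1) is $O(N^{1/2})$. For (O2), choose $E_1$, then $E_2$ through a vertex $u_1$ of $E_1$, then $E_3$ through a vertex $u_3$ of $E_1$ and a different vertex $u_2$ of $E_2$. For given indices with template sizes $\sigma_1,\sigma_2,\sigma_3$ this gives $O(N^{\sigma_1+(\sigma_2-1)+(\sigma_3-2)})$ triples, each present with probability $N^{15/4-\sigma_1-\sigma_2-\sigma_3}$, so the expected number of violations is $O(N^{3/4})$.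 By Markov's inequality there is a constant $C'$ such that, with probability at least $1/2$, there are at most $C'N^{3/4}$ violations in total.

Fix $\alpha$ and sets $\Pi'_\pi$ as in (O3). There are at least $(\eta N)^{|S_\alpha|}$ possible hyperedges $(\alpha,E)$ inside them, so the number chosen is binomial with mean at least $\mu_0=\eta^{|P|}N^{5/4}$. By the Chernoff bound it is at least $\mu_0/2$ except with probability at most $e^{-\mu_0/8}$. There are at most $|\mathcal A|\,2^{|P|N}$ choices of $\alpha$ and $(\Pi'_\pi)$, and $|\mathcal A|\,2^{|P|N}e^{-\mu_0/8}\to0$. So for large $N$ some outcome has at most $C'N^{3/4}$ violations and at least $\mu_0/2$ hyperedges for every such choice. Delete one hyperedge from each violation. This creates no new violation, and (O3) holds afterwards because $\mu_0/2>C'N^{3/4}$ for large $N$.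
\end{proof}

With exponent $\beta$ in place of $5/4$, the union bound needs $\beta>1$ and the deletion step needs $3\beta-3<\beta$; any $\beta$ strictly between $1$ and $3/2$ works.

\begin{lemma}\label{lem:overlay}
In the setting of Lemma~\ref{lem:hyper}, let $H_\alpha$ be an edge-colored graph with vertex set $S_\alpha$ for each $\alpha$, called a template. Place on each hyperedge $(\alpha,E)$ a copy of $H_\alpha$, the vertex of $E$ in $\Pi_\pi$ playing the role of $\pi$, and let the \emph{overlay} $\Omega$ be the union of these copies, with vertex set $\bigcup_\pi\Pi_\pi$. Then the coloring of $\Omega$ is well defined, and every clique of $\Omega$ with at least two vertices is a clique, with the same colors, of the copy placed on a single hyperedge. In particular, its vertices lie in distinct parts.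
\end{lemma}

\begin{proof}
By (O1) two vertices lie in at most one common hyperedge. So each edge of $\Omega$ comes from a unique hyperedge, and all edges of $\Omega$ inside a hyperedge $E$ belong to the copy placed on $E$. Let $u_1u_2u_3$ be a triangle. The hyperedges of its three edges are not all distinct by (O2). Two of them coincide, so this hyperedge contains $u_1,u_2,u_3$, and the third shares two vertices with it and coincides with it by (O1). Now let $uu'$ be an edge of a clique, lying in the hyperedge $E$. Every other vertex of the clique forms a triangle with $uu'$ and therefore lies in $E$.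
\end{proof}

In each application $N$ is some fixed value for which Lemma~\ref{lem:hyper} holds, and (O3) is read as: any choice of at least $\eta N$ vertices from each part of a template contains a copy of that template.

\section{A gadget from $\mathbb F_p^3$ and the proof of Theorem~\ref{thm:disproof}}\label{sec:first}

The parts of the first gadget are indexed by a set $T$ of \emph{labels}, and class and vector depend only on the label. Every $k$ labels carry a template $K_k$, so that fewer than $k$ parts can be largely red to $a$, and fewer than $k$ to $b$. Many sets of $\rho=R(3,k-2)$ labels carry a template $K_\rho$, so that one of them avoids all those parts. The number of labels will be of order $k^2$.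

The cost lies in the vectors. Taking $\theta_\ell$ equal to the label makes $c(U)=0$ for $|U|\ge2$, but then $D$ has order $k^3$, above $\binom{k+1}{2}\ge R(3,k)$. To get below \eqref{eq:erdos} the $p_\ell$ must be smaller than about $k/(\log k)^2$. We embed $T$ in a vector space over $\mathbb F_p$ and let the $\theta_\ell$ be linear functionals. In dimension $2$ one needs $p^2\ge|T|$, and $p$ has order $k$. In dimension $3$ the order is $k^{2/3}$.

\begin{proposition}\label{prop:first}
For all large $k$ there is a $(k;s;p,\dots,p)$-gadget with $s\le3(k-1)$ and $p\le5k^{2/3}$.
\end{proposition}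

\begin{proof}
\emph{Labels.} Let $\rho=R(3,k-2)$. By Lemma~\ref{lem:ramsey}(c) fix a coloring $\psi$ of $K_\rho$ with no red triangle and no blue $K_{k-1}$. By (R), red neighborhoods are blue cliques, so red degrees are at most $k-2$. Assign the vertices one by one to $k-1$ boxes, each to a box containing none of its red neighbors. The nonempty boxes $I_1,\dots,I_{s_0}$, $s_0\le k-1$, contain no red edge; each is a blue clique, so $|I_g|\le k-2$. Let $s=s_0+2(k-1)\le3(k-1)$ and $T=[s]\times[k-2]$. The first coordinate of a label is its \emph{class}. Note that $|T|<3k^2$.

\medskip
\noindent\emph{Vectors.} Bertrand's postulate states that for every integer $m\ge1$ there is a prime $p$ with $m<p\le2m$. With $m=\lceil(3k^2)^{1/3}\rceil$ we get a prime $p$ with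
\[
(3k^2)^{1/3}\le p\le2(3k^2)^{1/3}+2\le5k^{2/3}.
\]
For large $k$ we have $2p+1\le k-1$. The nonzero linear functionals on $\mathbb F_p^3$ fall into $(p^3-1)/(p-1)=p^2+p+1$ proportionality classes, and $p^2+p+1\ge(3k^2)^{2/3}\ge k$. So there are pairwise non-proportional nonzero functionals $f_1,\dots,f_{k-2}$. As $|T|<p^3$, there is an injection $\iota:T\to\mathbb F_p^3$. Put $\theta_\ell(\tau)=f_\ell(\iota(\tau))$, and for $Y\subseteq T$ let $c(Y)$ be the number of $\ell$ with $\theta_\ell$ constant on $Y$. We claim:
\begin{equation}\label{eq:star}
Y\subseteq T,\quad 2\le|Y|\le k-2\quad\Longrightarrow\quad |Y|+c(Y)\le k-1 .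
\end{equation}
If $\theta_\ell$ is constant on $Y$, then $f_\ell$ vanishes on the nonzero difference of two points of $\iota(Y)$. The functionals vanishing on a given nonzero vector form a $2$-dimensional space, with $(p^2-1)/(p-1)=p+1$ proportionality classes, so $c(Y)\le p+1$. For $|Y|\le p$ this gives $|Y|+c(Y)\le2p+1\le k-1$. If two non-proportional functionals are constant on $\iota(Y)$, then $\iota(Y)$ lies on an affine line, which has $p$ points. So for $|Y|>p$ we have $c(Y)\le1$ and $|Y|+c(Y)\le(k-2)+1$.

\medskip
\noindent\emph{The graph.} Let $\Gamma$ be the overlay with parts $\Pi_\tau$ $(\tau\in T)$, $\eta=1/3$, and two kinds of templates.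
\begin{enumerate}
\item[(1)] For every $k$-subset $K\subseteq T$: the complete graph on $K$ with two disjoint red edges, each joining different classes, and all other edges blue. Such edges exist. If all elements of $K$ have different classes, take any two disjoint pairs. Otherwise take two elements of one class; a class has only $k-2$ labels, so at least two elements of $K$ lie outside it, and we pair them up. (With one red edge there would be a blue $K_{k-1}$, violating the first bound in (G2).)
\item[(2)] For every $J\subseteq[s]$ with $|J|=s_0$: fix a bijection $g:J\to[s_0]$, let $T_J=\{(j,i):j\in J,\ i\le|I_{g(j)}|\}$, a set of size $\rho$, and take the complete graph on $T_J$ colored by $\psi$, with $I_{g(j)}$ identified with the labels of class $j$.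
\end{enumerate}
A vertex $u\in\Pi_\tau$ gets the class of $\tau$ as $\kappa(u)$, and $\theta_\ell(u)=\theta_\ell(\tau)$.

(G1) By Lemma~\ref{lem:overlay}, red edges and triangles lie in copies of templates. Templates have no red triangle, and their red edges join different classes; for kind (2) this holds because no $I_g$ contains a red edge.

(G2) A blue clique $U$ with $|U|\ge2$ lies in one copy, so its labels are distinct. It has at most $k-2$ vertices: in kind (1) it misses an end of each of two disjoint red edges, and in kind (2) the coloring $\psi$ has no blue $K_{k-1}$. Apply \eqref{eq:star} to its set of labels.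

(G3) Take a good coloring of $\{a,b\}\vee\Gamma$. Call a label $\tau$ \emph{$a$-heavy} if at least $N/3$ vertices of $\Pi_\tau$ are red to $a$, and define \emph{$b$-heavy} in the same way. If $k$ labels were $a$-heavy, (O3) would give a $K_k$ in the red neighborhood of $a$, which is blue by (R). So at most $k-1$ labels are $a$-heavy and at most $k-1$ are $b$-heavy, and at least $s-2(k-1)=s_0$ classes contain no heavy label. Let $J$ consist of $s_0$ such classes. For $\tau\in T_J$, fewer than $N/3$ vertices of $\Pi_\tau$ are red to $a$ and fewer than $N/3$ are red to $b$, so more than $N/3$ are blue to both. By (O3) there is a $K_\rho$ in the common blue neighborhood of $a$ and $b$. It has no red triangle, so it contains a blue $K_{k-2}$, and $ab$ cannot be blue.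
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:disproof}]
For the gadget of Proposition~\ref{prop:first},
\[
D=2\big(3p(k-2)+s+k\big)\le2\big(15k^{5/3}+4k\big)\le40k^{5/3},
\]
and Proposition~\ref{prop:reduction} gives the bound with a constant $C_k$. Let $R=R(3,k)$. By \eqref{eq:erdos}, $R-2\ge ck^2/(\log k)^2-2>40k^{5/3}$ for large $k$. So $40k^{5/3}n+C_k<(R-2)n-\binom{R-1}{2}$ as soon as $(R-2-40k^{5/3})\,n>C_k+\binom{R-1}{2}$, and for $n\ge R$ the right-hand side is the value in \eqref{eq:HT}.
\end{proof}

\section{A gadget of linear cost and the proof of Theorem~\ref{thm:order}}\label{sec:second}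

\begin{proposition}\label{prop:second}
For all large $k$ there is a $(k;s;p_1,\dots,p_{k-2})$-gadget with $s\le k+o(k)$ and $\sum_\ell p_\ell\le257k+o(k)$.
\end{proposition}

\subsection*{What has to change}
A linear bound needs $p_\ell$ bounded on average, and then \eqref{eq:star} cannot hold. Indeed, under \eqref{eq:star} no $k-2$ labels agree in two coordinates $\ell\ne\ell'$, so $p_\ell\,p_{\ell'}(k-3)\ge|T|>2(k-1)(k-3)$; all but at most one of the $p_\ell$ exceed $\sqrt{2(k-1)}$, and $\sum_\ell p_\ell$ has order at least $k^{3/2}$. So we must restrict which sets can be blue cliques.

Over a bounded alphabet, random words differ pairwise in three quarters of the coordinates. This handles blue cliques with arbitrary labels as long as they have only about half as many vertices as there are coordinates. Accordingly, the template $K_k$ is now colored red between two halves and blue inside them. The template $K_\rho$, whose long blue cliques we do not control, is replaced by a graph $F_{k-2}$ that still forces a blue $K_{k-2}$. It is built by imitating the recursion in the proof of Lemma~\ref{lem:ramsey}(a): $F_m$ consists of an apex joined to an overlay in which a large red neighborhood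 of the apex contains a $K_m$ and a large blue neighborhood contains an $F_{m-1}$. In the given coloring a long blue clique is then a chain of apexes from distinct steps $\lambda\ge\mu$, followed by at most half of a $K_\mu$. The apex of step $\lambda$ gets a private symbol in coordinate $\lambda$, so it pays for itself with one non-constant coordinate. The last $\lceil\mu/2\rceil$ vertices must be paid for by coordinates below $\mu$, so the words have to differ on every prefix. Prefixes of length below $\log k$ are too short to distinguish polynomially many labels over a bounded alphabet; the recursion therefore starts at $m_0\approx 8\log_2k$ with a complete graph, and the first $m_0$ coordinates use a larger alphabet.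

\subsection*{Types, vectors and shapes}
Put $m_0=\lceil8\log_2k\rceil$ and $\rho_0=R(3,m_0)$, so $\rho_0\le m_0^2$ by Lemma~\ref{lem:ramsey}(a). For $m_0\le m\le k-2$ put
\[
s_m=\rho_0+(m-m_0),\qquad w_m=1+\sum_{\mu=m_0+1}^{m}\lceil\mu/2\rceil,
\]
and let $s=s_{k-2}+2$ and $w=w_{k-2}+2\lceil k/2\rceil$. Let $k$ be so large that $k\ge8$, $m_0<k-2$ and $m_0^2\le k$. Then $s\le k+\rho_0\le2k$, and $w\le1+(k-2)k/2+(k+1)\le k^2$.

A \emph{label} is a pair $\tau=(j,i)\in[s]\times[w]$, and $j$ is its \emph{class}. A \emph{role} is either a \emph{level} $\lambda\in\{m_0+1,\dots,k-2\}$ or a \emph{bottom role} $e\in[\rho_0]$; roles are kept distinct as symbols, and bottom roles count as lower than all levels. A \emph{type} is a pair (label, role). Every vertex below carries a type.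

\begin{lemma}\label{lem:words}
There are words $\sigma(\tau)\in[256]^{k-2}$, one for each label, such that for all $\tau\ne\tau'$ and all $L$ with $m_0\le L\le k-2$, the words $\sigma(\tau)$ and $\sigma(\tau')$ differ in at least $3L/4$ of the first $L$ coordinates.
\end{lemma}

\begin{proof}
Choose the words independently and uniformly. Two given words agree on a given set of more than $L/4$ coordinates with probability at most $256^{-L/4}=4^{-L}$, and there are at most $2^L$ subsets of $[L]$. So they agree in more than $L/4$ of the first $L$ coordinates with probability at most $2^{-L}$. The sum over $L\ge m_0$ is at most $2\cdot2^{-m_0}\le2k^{-8}$. There are at most $2k^3$ labels and hence at most $2k^6$ pairs, so the expected number of failures is at most $4k^{-2}<1$.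
\end{proof}

The vector of a vertex with label $\tau$ is defined as follows.
\begin{itemize}
\item For $\ell\le m_0$: $\theta_\ell=(\sigma_\ell(\tau),e)$ if the role is the bottom role $e$, and $\theta_\ell=(\sigma_\ell(\tau),0)$ if the role is a level.
\item For $\ell>m_0$: $\theta_\ell=*$ if the role is the level $\ell$, and $\theta_\ell=\sigma_\ell(\tau)$ otherwise.
\end{itemize}
Thus $p_\ell=256(\rho_0+1)$ for $\ell\le m_0$ and $p_\ell=257$ for $\ell>m_0$, so
\[
\sum_\ell p_\ell\le257k+256(m_0^2+1)m_0=257k+O(\log^3k),\qquad s\le k+\rho_0=k+o(k).
\]

A set $U$ of typed vertices may have one of the following \emph{shapes}. In each, $U$ is a disjoint union $A\cup U'$, and $A$ or $U'$ may be empty.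
\begin{itemize}
\item \emph{Shape $\mu$}, for $\mu\in\{m_0+1,\dots,k-2\}$: the roles in $A$ are distinct levels $\ge\mu$; $|U'|\le\lceil\mu/2\rceil$, and the vertices of $U'$ have distinct labels and roles lower than $\mu$.
\item \emph{Bottom shape}: the roles in $A$ are distinct levels; $|U'|\le m_0$, and the vertices of $U'$ have distinct bottom roles.
\item \emph{Top shape}: $A=\emptyset$; $|U'|\le\lceil k/2\rceil$, and the vertices of $U'$ have distinct labels.
\end{itemize}

\begin{lemma}\label{lem:shapes}
If $|U|\ge2$ and $U$ has one of these shapes, then $|U|\le k-2$ and $|U|+c(U)\le k-1$.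
\end{lemma}

\begin{proof}
In shape $\mu$, $|U|\le(k-1-\mu)+\lceil\mu/2\rceil=k-1-\lfloor\mu/2\rfloor\le k-2$. In the bottom shape, $|U|\le(k-2-m_0)+m_0$. In the top shape, $|U|\le\lceil k/2\rceil\le k-2$.

Call a coordinate $\ell$ \emph{separated} if $\theta_\ell$ is not constant on $U$. It suffices to find $|U|-1=|A|+|U'|-1$ separated coordinates, for then $c(U)\le(k-2)-(|U|-1)$.

If a vertex of $A$ has level $\lambda$, it has the symbol $*$ in coordinate $\lambda$, and no other vertex of $U$ has role $\lambda$. Since $|U|\ge2$, coordinate $\lambda$ is separated. This gives $|A|$ coordinates, enough if $|U'|\le1$. Let $|U'|\ge2$; we need $|U'|-1$ further coordinates.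

Consider two vertices with distinct labels $\tau,\tau'$ and a coordinate $\ell$ with $\sigma_\ell(\tau)\ne\sigma_\ell(\tau')$. For $\ell\le m_0$ their vectors differ at $\ell$ in the first component. For $\ell>m_0$ they differ at $\ell$ unless both entries are $*$, which happens only if both roles are the level $\ell$, hence for at most one $\ell$. So by Lemma~\ref{lem:words} the vectors differ in at least $3L/4-1$ of the first $L$ coordinates, for $m_0\le L\le k-2$.

In shape $\mu$ take $L=\mu-1\ge m_0$. As $\mu\ge5$, we have $\frac34(\mu-1)\ge\frac12(\mu+1)\ge\lceil\mu/2\rceil\ge|U'|$. This gives $|U'|-1$ separated coordinates below $\mu$, different from those of $A$, which are at least $\mu$. In the top shape take $L=k-2$. As $k\ge8$, we have $\frac34(k-2)\ge\frac12(k+1)\ge|U'|$. In the bottom shape, two vertices of $U'$ have different bottom roles, so all $m_0\ge|U'|$ coordinates $\ell\le m_0$ are separated, and those of $A$ exceed $m_0$.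
\end{proof}

\subsection*{Graphs that force a blue $K_m$}
In the recursion, the adversary makes some parts largely red to the apex, and we must find either a copy of $F_{m-1}$ whose labels avoid these parts, or two classes with many such labels, which carry a $K_m$. To have the first option we need a version of $F_{m-1}$ for every sufficiently large supply of labels. A \emph{frame of rank $m$} is such a supply: a pair $\mathcal F=(J,(W_j)_{j\in J})$ with $J\subseteq[s]$, $|J|=s_m$, $W_j\subseteq[w]$, $|W_j|=w_m$. Its labels are the $(j,i)$ with $j\in J$, $i\in W_j$. A frame $(J',(W'_j))$ is a \emph{subframe} of $\mathcal F$ if $J'\subseteq J$ and $W'_j\subseteq W_j$ for $j\in J'$. Passing from rank $m$ to rank $m-1$ one may discard one class and $\lceil m/2\rceil$ labels from each remaining class.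

For parts that carry types, a set of $m$ parts is \emph{admissible} if their labels are distinct, $\lceil m/2\rceil$ of them of one class and $\lfloor m/2\rfloor$ of another class. Its \emph{split template} is $K_m$, colored red between the two classes and blue inside each. It has no red triangle, its red edges join different classes, and its blue cliques have at most $\lceil m/2\rceil$ vertices, with distinct labels.

\begin{lemma}\label{lem:Fm}
For $m_0\le m\le k-2$ and every frame $\mathcal F$ of rank $m$ there is a finite edge-colored graph $F_m(\mathcal F)$ with at least two vertices, all typed, with labels in $\mathcal F$ and levels at most $m$, such that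
\begin{enumerate}
\item[(a)] every coloring of the uncolored graph $F_m(\mathcal F)$ without red triangles has a blue $K_m$;
\item[(b)] the given coloring has no red triangle, and its red edges join different classes;
\item[(c)] every nonempty blue clique of the given coloring has the bottom shape, or shape $\mu$ for some $\mu\le m$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use induction on $m$.

\emph{Base $m=m_0$.} The frame has $\rho_0$ classes $j_1<\dots<j_{\rho_0}$ with one label each. Let $F_{m_0}(\mathcal F)=K_{\rho_0}$, the $e$-th vertex having the label of class $j_e$ and the bottom role $e$. By Lemma~\ref{lem:ramsey}(c), (a) holds, and there is a coloring with no red triangle and no blue $K_{m_0+1}$. All classes are distinct, which gives (b), and blue cliques have the bottom shape with $A=\emptyset$.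

\emph{Step.} Let $m>m_0$ and let $\mathcal F$ have rank $m$. Take a part $\Pi_{\mathcal G,\xi}$ for every subframe $\mathcal G$ of $\mathcal F$ of rank $m-1$ and every vertex $\xi$ of $F_{m-1}(\mathcal G)$; the part and its vertices get the type of $\xi$. Let $\Omega$ be the overlay with $\eta=1/2$ and these templates:
\begin{enumerate}
\item[(1)] for each $\mathcal G$, the colored graph $F_{m-1}(\mathcal G)$ on the parts $\Pi_{\mathcal G,\xi}$, with $\xi$ placed in $\Pi_{\mathcal G,\xi}$;
\item[(2)] for each admissible set of $m$ parts, its split template.
\end{enumerate}
Let $F_m(\mathcal F)$ be $\Omega$ together with an \emph{apex} $u_0$, joined in blue to all of $\Omega$, whose label is any label of $\mathcal F$ and whose role is the level $m$. All roles in $\Omega$ are lower than $m$.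

(b) The apex has no red edges. Red edges and triangles of $\Omega$ lie in copies of templates by Lemma~\ref{lem:overlay}, and both kinds satisfy (b).

(c) Let $U$ be a nonempty blue clique and $U_1=U\setminus\{u_0\}$. If $|U_1|\le1$, or if $|U_1|\ge2$ and $U_1$ lies in a split template, then $|U_1|\le\lceil m/2\rceil$, the labels in $U_1$ are distinct and the roles are lower than $m$; so $U$ has shape $m$ with $U'=U_1$ and $A=U\cap\{u_0\}$. Otherwise $U_1$ is a blue clique of a copy of some $F_{m-1}(\mathcal G)$, so it has the bottom shape or a shape $\mu\le m-1$, with levels at most $m-1$. Adding $u_0$ to $A$, if $u_0\in U$, preserves the shape.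

(a) Take a coloring without red triangles. Call a part \emph{heavy} if at least $N/2$ of its vertices are red to $u_0$. Suppose first that for some $\mathcal G$ no part $\Pi_{\mathcal G,\xi}$ is heavy. Then each of these parts has more than $N/2$ vertices blue to $u_0$, and (O3) gives a copy of $F_{m-1}(\mathcal G)$ in the blue neighborhood of $u_0$. It contains a blue $K_{m-1}$ by induction, and with $u_0$ we have a blue $K_m$.

Otherwise let $X$ be the set of labels of heavy parts. Each subframe $\mathcal G$ of rank $m-1$ has a heavy part $\Pi_{\mathcal G,\xi}$, whose label lies in $\mathcal G$; so $X$ meets every such subframe. If $s_{m-1}=s_m-1$ classes of $\mathcal F$ had at most $\lceil m/2\rceil=w_m-w_{m-1}$ labels in $X$ each, these classes with $w_{m-1}$ labels outside $X$ each would form a subframe of rank $m-1$ avoiding $X$. So at most $s_m-2$ classes are of this kind, and two classes have more than $\lceil m/2\rceil$ labels in $X$ each. Choose $\lceil m/2\rceil$ labels of $X$ in one, $\lfloor m/2\rfloor$ in the other, and a heavy part for each label. This is an admissible set, so (O3) gives a $K_m$ in the red neighborhood of $u_0$, and it is blue by (R).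
\end{proof}

\subsection*{The gadget}
The last step repeats the recursion with two apexes $a,b$ and with $K_k$ in place of $K_m$. Each of $a,b$ can cost one class and $\lceil k/2\rceil$ labels per class, which explains the values of $s$ and $w$.

\begin{proof}[Proof of Proposition~\ref{prop:second}]
Take a part $\Pi_{\mathcal G,\xi}$, with the type of $\xi$, for every frame $\mathcal G$ of rank $k-2$ and every vertex $\xi$ of $F_{k-2}(\mathcal G)$. Let $\Gamma$ be the overlay with $\eta=1/3$ whose templates are the graphs $F_{k-2}(\mathcal G)$ on the parts $\Pi_{\mathcal G,\xi}$ and the split templates on all admissible sets of $k$ parts. Let $\kappa$ be the class and $\theta_\ell$ the vector defined above; the bounds on $s$ and $\sum_\ell p_\ell$ were computed there.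

(G1) follows from Lemma~\ref{lem:overlay}, Lemma~\ref{lem:Fm}(b) and the properties of split templates.

(G2) A blue clique $U$ with $|U|\ge2$ lies in one copy of a template. In a copy of $F_{k-2}(\mathcal G)$ it has the bottom shape or a shape $\mu$ by Lemma~\ref{lem:Fm}(c), and in a split template it has the top shape. Apply Lemma~\ref{lem:shapes}.

(G3) Take a good coloring of $\{a,b\}\vee\Gamma$. Call a part \emph{$a$-heavy} if at least $N/3$ of its vertices are red to $a$, and let $X_a$ be the set of labels of $a$-heavy parts; define $X_b$ in the same way. If two classes had at least $\lceil k/2\rceil$ labels in $X_a$ each, there would be an admissible set of $k$ parts that are $a$-heavy, and (O3) and (R) would give a blue $K_k$. So at most one class has at least $\lceil k/2\rceil$ labels in $X_a$, and at most one class has at least $\lceil k/2\rceil$ labels in $X_b$. At least $s-2=s_{k-2}$ classes thus have at most $2\lceil k/2\rceil=w-w_{k-2}$ labels in $X_a\cup X_b$, so some frame $\mathcal G$ of rank $k-2$ avoids $X_a\cup X_b$. The parts $\Pi_{\mathcal G,\xi}$ have labels in $\mathcal G$, so they are neither $a$-heavy nor $b$-heavy, and in each of them more than $N/3$ vertices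 are blue to both $a$ and $b$. By (O3) there is a copy of $F_{k-2}(\mathcal G)$ in the common blue neighborhood of $a$ and $b$. By Lemma~\ref{lem:Fm}(a) it contains a blue $K_{k-2}$, so $ab$ cannot be blue.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:order}]
The lower bound is Proposition~\ref{prop:lower}. For the gadget of Proposition~\ref{prop:second},
\[
D\le2(3\cdot257+1+1)k+o(k)=1546k+o(k),
\]
so $D<1600k$ for large $k$, and Proposition~\ref{prop:reduction} gives $\mathrm{rsat}(n;K_3,K_k)\le Dn+C\le1600kn$ for $n\ge n_0(k)$.
\end{proof}

Theorem~\ref{thm:order} yields a second disproof of \eqref{eq:HT}, which does not use \eqref{eq:erdos}. By Lemma~\ref{lem:easyramsey}, for large $k$,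
\[
R(3,k)-2>\tfrac12\big\lfloor(k/(8\log k))^{3/2}\big\rfloor-2>1600k,
\]
so with $R=R(3,k)$ the conjectured value $(R-2)n-\binom{R-1}{2}$ exceeds $1600kn\ge\mathrm{rsat}(n;K_3,K_k)$ for $n\ge n_0(k)$.

\begin{thebibliography}{9}

\bibitem{CFGMS}
Chen, Ferrara, Gould, Magnant and Schmitt, 2011.

\bibitem{Erdos}
Erd\H{o}s, \emph{Graph theory and probability II}, Canad. J. Math. 13 (1961).

\bibitem{talk}
\emph{Graph Saturation In Color},
\texttt{https://personal.math.ubc.ca/\~{}elyse/Colloquium\_UAA15.pdf}.

\end{thebibliography}
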